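
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Smooth images that are all $M_0$-sets without a common measure}


\begin{abstract}
Let $C^1_+$ be the class of functions $\varphi\in C^1(\mathbb R)$ with $\varphi'>0$. We construct an explicit compact set $P\subset\mathbb R$ such that for each $\varphi\in C^1_+$ the image $\varphi(P)$ carries a probability measure whose Fourier--Stieltjes transform vanishes at infinity, although there is no single probability measure on $P$ whose images under $\varphi(t)=t$ and $\varphi(t)=e^t$ both have this property. This proves a conjecture stated in \cite{menshoff}. For two functions we also find the optimal constant in a quantitative form of this failure, and we determine which pairs of $C^2$ functions in $C^1_+$ can witness it.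
\end{abstract}

\section{The question and the results}

Write $e(x)=e^{2\pi i x}$. A compact set $E\subset\mathbb R$ is an \emph{$M_0$-set} if it carries a probability measure $\nu$ with $\int e(ut)\,\nu(dt)\to0$ as $|u|\to\infty$. We ask how this property behaves under smooth changes of variable. Let
\[
C^1_+=\{\varphi\in C^1(\mathbb R):\ \varphi'>0\}.
\]
A compact set $P$ has \emph{property $C^1(M)$} if it carries one probability measure $\mu$ such that
\[
\lim_{|u|\to\infty}\int e(u\varphi(t))\,\mu(dt)=0\qquad\text{for every }\varphi\in C^1_+ .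
\]
Every compact set $P$ of positive Lebesgue measure has property $C^1(M)$: if $\mu$ is normalized Lebesgue measure on $P$, its image under $\varphi$ is absolutely continuous, and the Riemann--Lebesgue lemma applies. Compact $C^1(M)$ sets of Lebesgue measure zero also exist, by a construction of Menshoff \cite{menshoff}.

If $P$ has property $C^1(M)$, then $\varphi(P)$ is an $M_0$-set for every $\varphi\in C^1_+$. The converse is a question about the order of quantifiers. Call a probability measure $\mu$ \emph{$\varphi$-good} if $\int e(v\varphi)\,d\mu\to0$ as $|v|\to\infty$; by conjugation it is enough to let $v\to+\infty$. Since $\varphi$ maps $P$ homeomorphically onto $\varphi(P)$, measures on $P$ and on $\varphi(P)$ correspond to each other, and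
\begin{equation}\label{eq:reform}
\varphi(P)\ \text{is an $M_0$-set}\iff P\ \text{carries a $\varphi$-good probability measure.}
\end{equation}
So property $C^1(M)$ asks for one measure that is good for all $\varphi$, and the second property allows the measure to depend on $\varphi$. It is conjectured in \cite{menshoff} that the second property is in fact weaker. We prove this.

\begin{theorem}\label{thm:explicit}
Let $\|x\|$ denote the distance from $x$ to $\mathbb Z$, let $u_n=240^n\,n!$, and let
\[
P=\Big\{t\in[0,1]:\ \text{for every } n\ge1,\ \ \|u_nt\|\le\tfrac1{16}\ \text{ or }\ \|u_ne^t\|\le\tfrac1{16}\Big\}.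
\]
Then $\varphi(P)$ is an $M_0$-set for every $\varphi\in C^1_+$, but no probability measure on $P$ is good for both $\varphi(t)=t$ and $\varphi(t)=e^t$. In particular $P$ does not have property $C^1(M)$.
\end{theorem}

Two functions are the least possible number of witnesses, by \eqref{eq:reform}. For two functions one can always average: if $\mu_i$ is $\varphi_i$-good for $i=1,2$, then for $\mu=\frac12(\mu_1+\mu_2)$ both $\int e(u\varphi_1)\,d\mu$ and $\int e(u\varphi_2)\,d\mu$ are at most $\frac12+o(1)$ in modulus. The next theorem says that in general one cannot do better.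

\begin{theorem}\label{thm:half}
Let $\varphi_1,\varphi_2\in C^1_+$ be such that $\varphi_2'/\varphi_1'$ is injective on some nondegenerate compact interval. Then for every $\eta>0$ there is a compact Lebesgue-null set $P$ such that $\varphi(P)$ is an $M_0$-set for all $\varphi\in C^1_+$, while every probability measure $\mu$ on $P$ satisfies
\[
\max_{i=1,2}\ \limsup_{|u|\to\infty}\Big|\int e(u\varphi_i)\,d\mu\Big|\ \ge\ \tfrac12-\eta .
\]
The constant $\frac12$ is optimal: if $P$ is any compact set such that $\varphi(P)$ is an $M_0$-set for all $\varphi\in C^1_+$, then $P$ carries a probability measure $\mu$ for which this maximum is at most $\frac12$.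
\end{theorem}

\begin{theorem}\label{thm:pairs}
\begin{enumerate}
\item[(a)] Let $\varphi_1,\varphi_2\in C^1_+\cap C^2(\mathbb R)$. There is a compact $P$ such that $\varphi(P)$ is an $M_0$-set for all $\varphi\in C^1_+$, but $P$ carries no probability measure good for both $\varphi_1$ and $\varphi_2$, if and only if $\varphi_2$ is not of the form $a\varphi_1+b$.
\item[(b)] In \textup{(a)}, $C^2$ cannot be weakened to $C^1$: there are $\varphi_1,\varphi_2\in C^1_+$, not affinely related, for which no $P$ as in \textup{(a)} exists.
\end{enumerate}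
\end{theorem}

Section~\ref{sec:toy} shows the idea at a single scale. Sections~\ref{sec:set}--\ref{sec:end} prove Theorem~\ref{thm:explicit} in a general setting, and Section~\ref{sec:pairs} derives Theorems~\ref{thm:half} and~\ref{thm:pairs}.

\section{The idea at one scale}\label{sec:toy}

That no measure on the set $P$ of Theorem~\ref{thm:explicit} is good for both $t$ and $e^t$ is a pigeonhole argument. If $\mu$ lives on $P$, then for each $n$ at least half of $\mu$ sits where $u_nt$ is within $\frac1{16}$ of an integer, or at least half of it sits where $u_ne^t$ is. For one of the two functions this happens infinitely often, whereas under a measure good for that function the event would have asymptotic probability $\frac18$.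

The work is to find a $\varphi$-good measure on $P$ for \emph{every} $\varphi$. At each scale $u=u_n$ and at each place $t$ we have a choice: put the mass near points where $ut\in\mathbb Z$ (type $1$), or near points where $ue^t\in\mathbb Z$ (type $2$). To see how the choice matters, take $\varphi(t)=t$ and frequency $v=u\in\mathbb N$.

\emph{Type $1$ everywhere.} If $\mu$ is uniform on $\{t\in[0,1]:\|ut\|\le\kappa\}$, then $\int e(ut)\,d\mu=\sin(2\pi\kappa)/(2\pi\kappa)$, which is not small. The phase at the points $m/u$ advances by exactly one full turn per step, everywhere at once.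

\emph{Type $2$ everywhere.} Let us ignore the width of the arcs and put equal masses at the points $t_m=\log(m/u)$, $u\le m\le eu$; there are $M\ge(e-1)u$ of them. The exponential average is
\[
A=\frac1M\sum_{u\le m\le eu} e\big(u\log(m/u)\big).
\]
The phase advances by about $u/m$ per step, and $u/m$ moves through $[e^{-1},1]$; it is close to an integer only for few $m$. To turn this into a bound, we use here and below that $|e(a)-e(b)|\le2\pi|a-b|$ and that, for sums over $L$ consecutive integers $m$,
\begin{equation}\label{eq:geom}
\Big|\sum_m e(mx)\Big|\le\min\Big(L,\frac1{|\sin\pi x|}\Big)\le\min\Big(L,\frac1{2\|x\|}\Big),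
\end{equation}
where $1/0=\infty$ if $x\in\mathbb Z$. Fix an integer $L\ge9$ and cut the range of $m$ into runs $m_0,\dots,m_0+L-1$ and fewer than $L$ leftover terms. Since $|\log(1+x)-x|\le x^2/2$ for $x\ge0$ and $m_0\ge u$, on a run
\[
\Big|u\log\frac mu-u\log\frac{m_0}u-(m-m_0)\frac u{m_0}\Big|\le\frac{L^2}{2u}.
\]
Hence a run contributes at most $\pi L^3/u+\min\big(L,1/(2\|u/m_0\|)\big)$. If $\|u/m_0\|\ge L^{-1/2}$, the second term is at most $\frac12L^{-1/2}\cdot L$. If $\|u/m_0\|<L^{-1/2}\le\frac13<e^{-1}$, then the integer nearest to $u/m_0\in[e^{-1},1]$ is $1$, so $u/m_0>1-L^{-1/2}$ and $u\le m_0<(1+2L^{-1/2})u$; such runs contain together at most $2L^{-1/2}u+L$ integers. Altogether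
\[
|A|\le\frac{\pi L^2}u+\frac1{2\sqrt L}+\frac{2L^{-1/2}u+L}{M}+\frac LM .
\]
Letting first $u\to\infty$ and then $L\to\infty$ we get $A\to0$.

For general $\varphi$, the same computation with type $i$ near $t$ and $f_1(t)=t$, $f_2(t)=e^t$ gives a phase advance of about $(v/u)\,\sigma^{(i)}(t)$ per step, where
\[
\sigma^{(i)}=\varphi'/f_i'.
\]
The danger is that $\sigma^{(i)}$ lies in a tiny interval on a set of substantial mass where type $i$ is used, because then one frequency $v$ resonates on that set. For $\varphi=f_1$ this happens with type $1$, and for $\varphi=f_2$ with type $2$; for a $\varphi$ whose derivative equals $1$ on $[0,\frac12]$ and $e^{t-1/2}$ on $[\frac12,1]$, one should use type $2$ on the left half and type $1$ on the right half. The general rule is as follows.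
\begin{quote}
Divide the range of $\sigma^{(1)}$ into tiny bins. Use type $1$ over the bins that carry little mass (light bins), and type $2$ over the others (heavy bins).
\end{quote}
A short interval of values of $\sigma^{(1)}$ meets few light bins, so type $1$ causes no resonance. For type $2$, note that there are not too many heavy bins. Over a heavy bin $\sigma^{(1)}$ is nearly constant, so $\sigma^{(2)}=\sigma^{(1)}/(f_2'/f_1')$ is nearly a constant multiple of the \emph{injective} function $f_1'/f_2'$. Prescribing $\sigma^{(2)}$ up to a tiny error therefore pins $t$ down to a tiny interval, which has little mass. So no frequency resonates on much mass.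

Two things remain to be organized. The measure has to be built over all scales at once, with quantitative bounds that do not depend on the choices of type, since the choices at scale $u_n$ depend on the measure built so far. And the frequencies $v$ between the scales must be treated as well. For $v$ much larger than $u_n$ there is cancellation within each single arc; the rapid growth of $u_n$ makes this sufficient.

\section{The set and the obstruction}\label{sec:set}

\textbf{Standing assumptions.} $I$ is a nondegenerate compact interval, $f_1,f_2\in C^1(I)$, $B\ge1$, and $B^{-1}\le f_i'\le B$ on $I$. The function $g=f_2'/f_1'$ is injective on $I$. Further, $0<\kappa<\frac14$, and the numbers $u_n>0$ satisfy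
\begin{equation}\label{eq:U}
u_1\ge \frac{4B}{|I|},\qquad u_n\ge \frac{2B^2}{\kappa}\,u_{n-1}\ \ (n\ge2),\qquad \frac{u_n}{u_{n-1}}\to\infty .
\end{equation}
In particular $(u_n)$ increases to $\infty$. Put
\[
A_i(u)=\{t\in I:\ \|uf_i(t)\|\le\kappa\},\qquad P=\bigcap_{n\ge1}\big(A_1(u_n)\cup A_2(u_n)\big);
\]
$P$ is compact.

\begin{proposition}\label{prop:obstruction}
No probability measure on $P$ is good for both $f_1$ and $f_2$.
\end{proposition}

\begin{proof}
Let $\mu$ be a probability measure on $P$. For each $n$ we have $P\subset A_1(u_n)\cup A_2(u_n)$, so for some $i$ there are infinitely many $n$ with $\mu(A_i(u_n))\ge\frac12$. Suppose $\mu$ is $f_i$-good. Then $\int e(m\,u_nf_i)\,d\mu\to0$ for every integer $m\ne0$. By uniform approximation with trigonometric polynomials, $\int\chi(u_nf_i)\,d\mu\to\int_0^1\chi$ for every continuous $1$-periodic $\chi$. The set $\{\|x\|\le\kappa\}$ has measure $2\kappa<\frac12$ per period, so we can choose such a $\chi$ with $1_{\{\|x\|\le\kappa\}}\le\chi\le1$ and $\int_0^1\chi<\frac12$. But $\int\chi(u_nf_i)\,d\mu\ge\mu(A_i(u_n))\ge\frac12$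 for infinitely many $n$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:good}
Let $\varphi\in C^1(I)$ with $\varphi'>0$. Then $P$ carries a $\varphi$-good probability measure.
\end{proposition}

\begin{proof}[Proof of Theorem \ref{thm:explicit} from Propositions \ref{prop:obstruction} and \ref{prop:good}]
Take $I=[0,1]$, $f_1(t)=t$, $f_2(t)=e^t$, $B=e$, $\kappa=\frac1{16}$, $u_n=240^n\,n!$. Then $g(t)=e^t$ is injective, $4B/|I|=4e<240=u_1$, and $u_n/u_{n-1}=240\,n\ge32e^2=2B^2/\kappa$ for $n\ge2$, because $32e^2<237$. So \eqref{eq:U} holds, and $P$ is the set of the theorem. Apply the propositions and \eqref{eq:reform}.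
\end{proof}

The proof of Proposition~\ref{prop:obstruction} did not use the injectivity of $g$. The proof of Proposition~\ref{prop:good}, given in the next four sections, uses it in one place, Lemma~\ref{lem:types}. Some hypothesis of this kind is needed there: if $f_2=af_1+b$, then a measure is $f_1$-good exactly when it is $f_2$-good, so by Proposition~\ref{prop:obstruction} the conclusion of Proposition~\ref{prop:good} would fail for $\varphi=f_1$.

\section{Measures on $P$ with prescribed types}\label{sec:measures}

We build a measure on $P$ by choosing, scale by scale and place by place, whether to concentrate near $\{u_nf_1\in\mathbb Z\}$ or near $\{u_nf_2\in\mathbb Z\}$. In this section the choices are arbitrary.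

For an interval $J\subset I$ we call $|f_i(J)|$ its \emph{$f_i$-length}. It lies between $B^{-1}|J|$ and $B|J|$; hence the two $f_i$-lengths of $J$ differ by a factor of at most $B^2$. A measure on $J$ is \emph{$f_i$-uniform} if it has density proportional to $f_i'$, that is, if it is uniform in the variable $f_i$.

\medskip\noindent\textbf{Construction.} We define finite families $\mathcal K_n$ of disjoint closed intervals and probability measures $\mu_n$ on $E_n=\bigcup\mathcal K_n$. Let $\mathcal K_0=\{I\}$ and let $\mu_0$ be the $f_1$-uniform probability measure on $I$. Given $\mathcal K_{n-1}$ and $\mu_{n-1}$, let $\tau_n:\mathcal K_{n-1}\to\{1,2\}$ be any function, the \emph{type function} of stage $n$. For $K\in\mathcal K_{n-1}$ put $i=\tau_n(K)$ and $f_i(K)=[a,b]$, and consider all integers $m$ with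
\[
\Big[\frac{m-\frac12}{u_n},\frac{m+\frac12}{u_n}\Big]\subset[a,b],
\]
say $m_1,\dots,m_1+N-1$, where $N=N_K$. The preimages under $f_i$ of these $N$ intervals are the \emph{cells} of $K$; we enlarge the first one to the left and the last one to the right so that the cells $C_1,\dots,C_N$ cover $K$. (Lemma~\ref{lem:facts}(a) shows that $N\ge3$.) Each of the two added pieces has $f_i$-length less than $1/u_n$. Inside the cells we place the \emph{arcs}
\[
T_j=f_i^{-1}\Big(\Big[\frac{m_1+j-1-\kappa}{u_n},\frac{m_1+j-1+\kappa}{u_n}\Big]\Big)\subset C_j ;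
\]
see Figure~\ref{fig:cells}. The family $\mathcal K_n$ consists of all arcs $T_j$ over all $K\in\mathcal K_{n-1}$, and $\mu_n$ gives $T_j$ the mass $\mu_{n-1}(C_j)$, distributed $f_i$-uniformly. We say that the arc $T_j$ and the cell $C_j$ have type $i$. Cells of stage $n$ overlap at most in endpoints and $\mu_{n-1}$ has no atoms, so $\mu_n(K)=\mu_{n-1}(K)$ for $K\in\mathcal K_{n-1}$, and $\mu_n$ is again a probability measure. Each arc lies in the interior of its cell, so the arcs are disjoint.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]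
\draw (0,0)--(11.2,0);
\foreach \x in {0,2.5,4.5,6.5,8.5,11.2} \draw (\x,-0.25)--(\x,0.25);
\foreach \x in {0.5,10.5} \draw[dashed] (\x,-0.25)--(\x,0.25);
\foreach \x in {1.5,3.5,5.5,7.5,9.5} \draw[line width=3pt] (\x-0.25,0)--(\x+0.25,0);
\foreach \x/\j in {1.5/1,3.5/2,5.5/3,7.5/4,9.5/5} {
  \node at (\x,0.4) {$T_{\j}$};
  \node at (\x,-0.5) {$C_{\j}$};
}
\node at (0,0.5) {$a$};
\node at (11.2,0.5) {$b$};
\end{tikzpicture}
\caption{One step of the construction inside an interval $K$, drawn in the variable $f_i$, with $f_i(K)=[a,b]$ and five cells. Interior cells have length $1/u_n$; the first and the last cell are enlarged (beyond the dashed marks) so that the cells cover $K$. The mass of each cell $C_j$ is moved to the thick arc $T_j$, of length $2\kappa/u_n$, around a point of $u_n^{-1}\mathbb Z$.}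
\label{fig:cells}
\end{figure}

\begin{lemma}\label{lem:facts}
For every choice of type functions the following hold.
\begin{enumerate}
\item[(a)] $N_K\ge3$ for all $K\in\mathcal K_{n-1}$, $n\ge1$.
\item[(b)] Every cell of stage $n\ge1$ has $f_i$-length at most $2/u_n$, where $i$ is its type, and length at most $2B/u_n$. Every arc in $\mathcal K_n$, $n\ge1$, has length at most $2\kappa B/u_n\le2B/u_n$.
\item[(c)] If $n\ge2$ and $C$ is a cell of $K\in\mathcal K_{n-1}$, then $\mu_{n-1}(C)\le\frac{B^2u_{n-1}}{\kappa u_n}\,\mu_{n-1}(K)\le\frac12\mu_{n-1}(K)$. Consequently $\mu_n(T)\le2^{1-n}$ for all $T\in\mathcal K_n$, $n\ge1$.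
\item[(d)] Distinct elements of $\mathcal K_n$, $n\ge1$, are at distance greater than $\gamma_n:=1/(2Bu_n)$.
\item[(e)] The measures $\mu_n$ converge weakly to a probability measure $\mu$ on $P$. For $l\ge n$ and $T\in\mathcal K_n$ we have $\mu_l(T)=\mu_n(T)$. If $\varphi\in C^1(I)$ with $\varphi'>0$ and $C_1=4\pi B\max_I\varphi'$, then
\begin{equation}\label{eq:tail}
\Big|\int e(v\varphi)\,d\mu-\int e(v\varphi)\,d\mu_n\Big|\le C_1\,\frac v{u_{n+1}}\qquad(v>0,\ n\ge0).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) With the notation of the construction, $N_K$ is the number of integers in the closed interval $[u_na+\frac12,u_nb-\frac12]$ of length $u_n(b-a)-1$; there are at least $3$ if $u_n(b-a)\ge4$. For $n=1$, $u_1(b-a)\ge u_1|I|/B\ge4$. For $n\ge2$, $K$ has $f_{i'}$-length $2\kappa/u_{n-1}$ in its own type $i'$, so $u_n(b-a)\ge2\kappa u_n/(B^2u_{n-1})\ge4$ by \eqref{eq:U}.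

(b) Since $N_K\ge2$, a cell gets at most one added piece. The rest follows from $f_i'\ge B^{-1}$ and $\kappa<1$.

(c) Let $i'$ be the type of the arc $K$, so that $\mu_{n-1}|_K$ is $f_{i'}$-uniform and $K$ has $f_{i'}$-length $2\kappa/u_{n-1}$. By (b), $C$ has $f_{i'}$-length at most $2B^2/u_n$. The quotient of these lengths gives the factor $B^2u_{n-1}/(\kappa u_n)$, which is at most $\frac12$ by \eqref{eq:U}. The second statement follows by induction from $\mu_1(T)\le1$.

(d) In its own variable, an arc is at distance at least $(\frac12-\kappa)/u_n$ from the two ends of its cell, hence at distance at least $(\frac12-\kappa)/(Bu_n)$ in $\mathbb R$. Distinct arcs lie in cells with disjoint interiors, so they are at distance at least $(1-2\kappa)/(Bu_n)$. This exceeds $1/(2Bu_n)$, since $\kappa<\frac14$.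

(e) Passing from $\mu_{l}$ to $\mu_{l+1}$ only moves mass inside each element of $\mathcal K_l$. So $\mu_l(T)=\mu_n(T)$ for $T\in\mathcal K_n$, $l\ge n$. Moreover, passing from $\mu_n$ to $\mu_{n+1}$ only moves mass inside each cell of stage $n+1$, and each of these cells contains exactly one element of $\mathcal K_{n+1}$ and meets no other. Hence for $l>n$ the measures $\mu_l$ and $\mu_n$ give the same mass to each cell of stage $n+1$. By (b), for Lipschitz $F$ and $l>n$,
\[
\Big|\int F\,d\mu_l-\int F\,d\mu_n\Big|\le\operatorname{Lip}(F)\,\frac{2B}{u_{n+1}} .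
\]
Since $u_n\to\infty$ and Lipschitz functions are dense in $C(I)$, $\mu_n$ converges weakly to a probability measure $\mu$, and letting $l\to\infty$ with $F=e(v\varphi)$, $\operatorname{Lip}(F)\le2\pi v\max_I\varphi'$, we obtain \eqref{eq:tail}. The sets $E_n$ are compact and decreasing, so $\mu$ is carried by $\bigcap_nE_n$. Every arc in $\mathcal K_n$ lies in $A_1(u_n)\cup A_2(u_n)$, so $\bigcap_nE_n\subset P$.
\end{proof}

None of the bounds in the lemma depends on the type functions. By \eqref{eq:tail}, frequencies $v$ much smaller than $u_{n+1}$ see only $\mu_n$. So it suffices to estimate $\int e(v\varphi)\,d\mu_n$ for $v$ from somewhat below $u_n$ up to somewhat below $u_{n+1}$, and there are two regimes.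

\section{Exponential integrals}\label{sec:sums}

From here to the end of Section~\ref{sec:end} we fix $\varphi\in C^1(I)$ with $\varphi'>0$, and $S\ge1$ with
\[
S^{-1}\le\varphi'/f_i'\le S\quad\text{on } I\quad(i=1,2).
\]
Note that $\varphi'/f_i'$ is the derivative of $\varphi$ in the variable $y=f_i(t)$: $(\varphi\circ f_i^{-1})'\circ f_i=\varphi'/f_i'$. For $n\ge2$ let $\delta_n$ be the largest oscillation of any of the functions $\varphi'/f_1'$, $\varphi'/f_2'$, $g$, $1/g$ on subintervals of $I$ of length at most $2B/u_{n-1}$. By uniform continuity $\delta_n\to0$, and $\delta_n$ is nonincreasing. By Lemma~\ref{lem:facts}(b), these oscillations are at most $\delta_n$ on each $K\in\mathcal K_{n-1}$. For $K\in\mathcal K_{n-1}$ let $t_K$ be its left endpoint and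
\[
\sigma_K^{(i)}=\varphi'(t_K)/f_i'(t_K)\in[S^{-1},S].
\]

\medskip\noindent\textbf{Frequencies well above $u_n$.} Here each single arc already contains many wavelengths.

\begin{lemma}\label{lem:high}
For $n\ge2$, $q\ge1$ and $v\ge qu_n$,
\[
\Big|\int e(v\varphi)\,d\mu_n\Big|\le\frac{S}{\pi\sqrt q}+2\pi\sqrt q\,\delta_n+\frac1{2\kappa\sqrt q}.
\]
\end{lemma}

\begin{proof}
It suffices to bound the average over one arc $T\in\mathcal K_n$, of type $i$ say. There $\mu_n$ is $f_i$-uniform, so we average $e(v\Phi)$ over the interval $f_i(T)$ of length $\Lambda=2\kappa/u_n$, with $\Phi=\varphi\circ f_i^{-1}$. We have $\Phi'\ge S^{-1}$, and the oscillation of $\Phi'$ is at most $\delta_{n+1}\le\delta_n$. Put $R=\sqrt q$ and cut $f_i(T)$ into intervals of length $h=R/v$ and a remainder of length at most $h$. On a piece of length $h$ containing $y_0$, with slope $s=\Phi'(y_0)$, replacing $\Phi(y)$ by $\Phi(y_0)+s(y-y_0)$ changes $v\Phi$ by at most $v\delta_nh=R\delta_n$. So the integral of $e(v\Phi)$ over the piece has modulus at most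
\[
\frac1{\pi vs}+2\pi R\delta_nh\le h\Big(\frac S{\pi R}+2\pi R\delta_n\Big).
\]
The remainder contributes at most $h$. Summing and dividing by $\Lambda$ we get at most $\frac S{\pi R}+2\pi R\delta_n+\frac R{v\Lambda}$, and $R/(v\Lambda)\le\sqrt q\,u_n/(2\kappa qu_n)=1/(2\kappa\sqrt q)$.
\end{proof}

\medskip\noindent\textbf{Frequencies comparable to $u_n$.} Now an arc need not contain a full wavelength, and cancellation must come from the sum over the arcs in $K$, as in Section~\ref{sec:toy}. The arcs carry slightly unequal masses; we first make them equal. Put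
\[
\beta_n=\frac{2B^2u_{n-1}}{\kappa u_n}+B^2\delta_n\qquad(n\ge2).
\]
Then $\beta_n\to0$, by $u_n/u_{n-1}\to\infty$ and $\delta_n\to0$.

\begin{lemma}\label{lem:comparable}
Let $n\ge2$, $q\ge1$, let $L\ge1$ be an integer, and let $0<v\le qu_n$. With $x_K=v\,\sigma_K^{(\tau_n(K))}/u_n$,
\[
\Big|\int e(v\varphi)\,d\mu_n\Big|\le(1+L)\beta_n+2\pi qL\delta_n+\sum_{K\in\mathcal K_{n-1}}\mu_{n-1}(K)\min\Big(1,\frac1{2L\|x_K\|}\Big).
\]
\end{lemma}

\begin{proof}
Fix $K\in\mathcal K_{n-1}$, $i=\tau_n(K)$, $N=N_K$, and let $p_j=\mu_{n-1}(C_j)$ be the $\mu_n$-mass of $T_j$.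

\emph{Equalizing the masses.} Let $i'$ be the type of the arc $K$. In the variable $y=f_i(t)$, the $f_{i'}$-uniform measure $\mu_{n-1}|_K$ has density $c\,r(y)$ with a constant $c>0$ and $r\circ f_i=f_{i'}'/f_i'\in\{1,g,1/g\}$. So $r\ge B^{-2}$, and $r$ has oscillation at most $\delta_n$ on $f_i(K)$. For $2\le j\le N-1$ the cell $C_j$ has $f_i$-length exactly $1/u_n$; hence, with $p^*=c\,\min_{f_i(K)} r/u_n$,
\[
p^*\le p_j\le p^*(1+B^2\delta_n)\qquad(2\le j\le N-1).
\]
Let $\lambda_K$ be the measure with mass $p^*$, distributed $f_i$-uniformly, on each of $T_2,\dots,T_{N-1}$. Its total mass is $(N-2)p^*\le\mu_{n-1}(K)$. By Lemma~\ref{lem:facts}(c), $p_1+p_N\le\frac{2B^2u_{n-1}}{\kappa u_n}\mu_{n-1}(K)$, so $\mu_n|_K-\lambda_K$ is a nonnegative measure of mass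
\[
p_1+p_N+\sum_{j=2}^{N-1}(p_j-p^*)\le\beta_n\,\mu_{n-1}(K).
\]
By the same lemma, and since $N\ge3$, $p^*\le p_2\le\beta_n\mu_{n-1}(K)$.

\emph{Runs.} Split $\{2,\dots,N-1\}$ into runs of $L$ consecutive indices and fewer than $L$ leftover indices. The leftover arcs have $\lambda_K$-mass at most $Lp^*\le L\beta_n\mu_{n-1}(K)$. On a run, $y$ stays in an interval of length at most $L/u_n$ inside $f_i(K)$, on which $(\varphi\circ f_i^{-1})'$ differs from $\sigma=\sigma_K^{(i)}$ by at most $\delta_n$. Replacing $\varphi\circ f_i^{-1}$ by a linear function of slope $\sigma$, equal to it at one point of this interval, costs at most $2\pi v\delta_nL/u_n\le2\pi qL\delta_n$ times the mass of the run. For the linear function, the arc around $m/u_n$ contributes, up to a factor of modulus $1$ common to the run, $p^*\,s\,e(mx_K)$, where $s$ is the average of $e(v\sigma z)$ over $|z|\le\kappa/u_n$; so $|s|\le1$. By \eqref{eq:geom} the run contributes at most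
\[
p^*\min\Big(L,\frac1{2\|x_K\|}\Big)=p^*L\min\Big(1,\frac1{2L\|x_K\|}\Big),
\]
and the numbers $p^*L$ of all runs in $K$ add up to at most $\mu_{n-1}(K)$. Summing over the runs and then over $K$ gives the lemma.
\end{proof}

\section{Choosing the types}\label{sec:types}

By Lemma~\ref{lem:comparable} we have to choose $\tau_n$ so that, for each relevant $v$, only little mass has $x_K$ close to a positive integer. This is a statement about the distribution of the slopes $\sigma_K^{(\tau_n(K))}$: no short interval should capture much mass. Let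
\[
\omega(r)=\sup\{|t-t'|:\ t,t'\in I,\ |g(t)-g(t')|\le r\}.
\]
Then $\omega(r)\to0$ as $r\to0$: otherwise compactness of $I$ and continuity of $g$ would give points $t\ne t'$ with $g(t)=g(t')$. This is where injectivity of $g$ enters.

\begin{lemma}\label{lem:types}
Let $0<\varepsilon\le1$, let $N\ge1$ satisfy $2^{1-N}\le\varepsilon^2$, and let $\theta>0$ satisfy $\omega(2S^3\theta)<\gamma_N$. Let $n>N$, and let $\mathcal K_{n-1},\mu_{n-1}$ be built with arbitrary types. Call $j\in\mathbb Z$ \emph{heavy} if the intervals $K\in\mathcal K_{n-1}$ with $\sigma_K^{(1)}\in[j\theta,(j+1)\theta)$ have total $\mu_{n-1}$-mass at least $\varepsilon$, and \emph{light} otherwise. For such $K$ put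
\[
\tau_n(K)=1\ \text{ if $j$ is light},\qquad \tau_n(K)=2\ \text{ if $j$ is heavy}.
\]
Then for every open interval $Y$ of length at most $\theta$, the intervals $K\in\mathcal K_{n-1}$ with $\sigma_K^{(\tau_n(K))}\in Y$ have total $\mu_{n-1}$-mass at most $3\varepsilon$.
\end{lemma}

\begin{proof}
\emph{Type $1$.} The interval $Y$ meets at most two of the bins $[j\theta,(j+1)\theta)$. So the $K$ with $\tau_n(K)=1$ and $\sigma_K^{(1)}\in Y$ lie over at most two light bins, and have total mass at most $2\varepsilon$.

\emph{Type $2$.} There are at most $1/\varepsilon$ heavy $j$. Fix one of them, and let $K,K'$ satisfy $\sigma_K^{(1)},\sigma_{K'}^{(1)}\in[j\theta,(j+1)\theta)$ and $\sigma_K^{(2)},\sigma_{K'}^{(2)}\in Y$. Since $g=f_2'/f_1'$, we have $g(t_K)=\sigma_K^{(1)}/\sigma_K^{(2)}$. All slopes lie in $[S^{-1},S]$, so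
\[
|g(t_K)-g(t_{K'})|\le\frac{|\sigma_K^{(1)}-\sigma_{K'}^{(1)}|}{\sigma_K^{(2)}}+\sigma_{K'}^{(1)}\,\frac{|\sigma_K^{(2)}-\sigma_{K'}^{(2)}|}{\sigma_K^{(2)}\sigma_{K'}^{(2)}}\le S\theta+S^3\theta\le2S^3\theta .
\]
Therefore $|t_K-t_{K'}|\le\omega(2S^3\theta)<\gamma_N$. Both points lie in $E_{n-1}\subset E_N$, so by Lemma~\ref{lem:facts}(d) they lie in the same element of $\mathcal K_N$. Thus all $K$ of this kind, for this $j$, lie in one element $T$ of $\mathcal K_N$, and by Lemma~\ref{lem:facts}(c),(e) their total mass is at most $\mu_{n-1}(T)=\mu_N(T)\le2^{1-N}\le\varepsilon^2$. Summing over the heavy $j$ gives at most $\varepsilon$.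
\end{proof}

\begin{remark}
The rule agrees with Section~\ref{sec:toy}. For $\varphi=f_1$ all slopes $\sigma^{(1)}_K$ equal $1$, so there is one bin with mass $1$, and $\tau_n\equiv2$. For $\varphi=f_2$ we have $\sigma^{(1)}_K=g(t_K)$, so the values $g(t_K)$ over one bin differ by less than $\theta\le2S^3\theta$. As in the proof, the $K$ over one bin lie in one element of $\mathcal K_N$, with mass at most $\varepsilon^2$. If $\varepsilon<1$, this is less than $\varepsilon$; so every bin is light, and $\tau_n\equiv1$.
\end{remark}

\section{Proof of Proposition \ref{prop:good}}\label{sec:end}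

We let the precision improve slowly with $n$. For $q=1,2,\dots$ put $\varepsilon_q=q^{-2}$ and choose successively
\begin{itemize}
\item $N_q\ge1$ with $2^{1-N_q}\le\varepsilon_q^2$, and $\theta_q>0$ with $\omega(2S^3\theta_q)<\gamma_{N_q}$;
\item an integer $L_q\ge q^2$ with $L_q^{-1/2}<1/(qS)$ and $2qL_q^{-1/2}\le\theta_q$;
\item $n_q\ge2$ with $n_q>N_q$, and $n_q>n_{q-1}$ if $q\ge2$, such that for all $n\ge n_q$
\[
(1+L_q)\beta_n\le\frac1q,\qquad 2\pi qL_q\delta_n\le\frac1q,\qquad \delta_n\le\frac1q,\qquad \frac{qu_n}{u_{n+1}}\le\frac1q .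
\]
\end{itemize}
This is possible because $\beta_n\to0$, $\delta_n\to0$ and $u_n/u_{n+1}\to0$. None of these quantities depends on the type functions, so there is no circularity. For $n\ge n_1$ let $q(n)$ be the $q$ with $n_q\le n<n_{q+1}$; then $q(n)\to\infty$. Put $\tau_n\equiv1$ for $n<n_1$. For $n\ge n_1$ define $\tau_n$, successively, by the rule of Lemma~\ref{lem:types} with $\varepsilon_q,N_q,\theta_q$, $q=q(n)$; the lemma applies since $n\ge n_q>N_q$. Let $\mu$ be the limit measure from Lemma~\ref{lem:facts}(e). We show that $\mu$ is $\varphi$-good. Let $n\ge n_1$ and $q=q(n)$.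

\emph{Case A: $u_n/q\le v\le qu_n$.} In Lemma~\ref{lem:comparable} with $L=L_q$ we have $x_K\in[\frac1{qS},qS]$. Call $K$ bad if $\|x_K\|<L_q^{-1/2}$. For bad $K$ an integer $m$ nearest to $x_K$ is not $0$, since $x_K\ge\frac1{qS}>L_q^{-1/2}$; so $1\le m\le qS+1$. Moreover $\sigma_K^{(\tau_n(K))}=x_Ku_n/v$ lies in the open interval
\[
\Big(\frac{u_n}v\big(m-L_q^{-1/2}\big),\,\frac{u_n}v\big(m+L_q^{-1/2}\big)\Big),
\]
whose length is at most $2qL_q^{-1/2}\le\theta_q$. By Lemma~\ref{lem:types}, applied for each $m$, the bad $K$ have total mass at most $(qS+1)\cdot3\varepsilon_q$. For the other $K$, $\frac1{2L_q\|x_K\|}\le\frac12L_q^{-1/2}\le\frac1{2q}$. Together with \eqref{eq:tail},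
\[
\Big|\int e(v\varphi)\,d\mu\Big|\le\frac1q+\frac1q+\frac1{2q}+\frac{3(qS+1)}{q^2}+C_1\frac{qu_n}{u_{n+1}}\le\frac5{2q}+\frac{3(qS+1)}{q^2}+\frac{C_1}q .
\]

\emph{Case B: $q(n)u_n\le v\le u_{n+1}/q(n+1)$.} By Lemma~\ref{lem:high}, $\delta_n\le\frac1q$ and \eqref{eq:tail},
\[
\Big|\int e(v\varphi)\,d\mu\Big|\le\frac S{\pi\sqrt q}+\frac{2\pi}{\sqrt q}+\frac1{2\kappa\sqrt q}+\frac{C_1}{q(n+1)} .
\]

The range of Case B for $n$ begins where that of Case A for $n$ ends, and it ends where that of Case A for $n+1$ begins. (If it is empty, the two ranges of Case A overlap.) So the ranges for $n\ge n_1$ cover $[u_{n_1},\infty)$. Each single range is bounded, so $n\to\infty$ as $v\to\infty$, and both bounds tend to $0$ as $n\to\infty$. Hence $\int e(v\varphi)\,d\mu\to0$ as $v\to\infty$, and $\mu$ is a $\varphi$-good probability measure on $P$. This proves Proposition~\ref{prop:good}, and with it Theorem~\ref{thm:explicit}. \qed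

\section{The optimal constant and the admissible pairs}\label{sec:pairs}

\begin{proof}[Proof of Theorem \ref{thm:half}]
Let $I$ be a nondegenerate compact interval on which $\varphi_2'/\varphi_1'$ is injective, $f_i=\varphi_i|_I$, and choose $B\ge1$ with $B^{-1}\le f_i'\le B$. For $0<\kappa<\frac14$ the numbers $u_n=\frac{4B}{|I|}\big(\frac{2B^2}\kappa\big)^{n-1}n!$ satisfy \eqref{eq:U}. Let $P$ be the corresponding set of Section~\ref{sec:set}; the value of $\kappa$ will be chosen at the end, in terms of $\eta$. By Proposition~\ref{prop:good} and \eqref{eq:reform}, $\varphi(P)$ is an $M_0$-set for all $\varphi\in C^1_+$.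

\emph{$P$ is Lebesgue-null.} Let $Y\subset I$ be a nondegenerate interval. The image of Lebesgue measure on $Y$ under $f_i$ is absolutely continuous, so $\int_Ye(m\,u_nf_i(t))\,dt\to0$ for each integer $m\ne0$ by the Riemann--Lebesgue lemma. Thus $u_nf_i$ mod $1$ becomes equidistributed on $Y$, and $|Y\cap A_i(u_n)|\to2\kappa|Y|$. Hence $|P\cap Y|\le4\kappa|Y|$ for every $Y$. As $4\kappa<1$, $P$ has no point of density $1$ in the interior of $I$, and $|P|=0$ by the Lebesgue density theorem.

\emph{Lower bound.} Proposition~\ref{prop:obstruction} only used that half the mass cannot sit where one expects mass $2\kappa$. With $\kappa$ small we can say how large a Fourier coefficient this forces. For an integer $H\ge2$ let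
\[
Q_H(x)=\sum_{|m|<H}\frac1H\Big(1-\frac{|m|}H\Big)e(mx)=\Big(\frac{\sin\pi Hx}{H\sin\pi x}\Big)^2\ge0
\]
be the Fej\'er kernel, normalized so that $Q_H(0)=1$. Suppose $2\kappa H\le\frac12$ and $\|x\|\le2\kappa$. With $y=\pi H\|x\|\le2\pi\kappa H\le\frac\pi2$ we have, by $\sin\pi\|x\|\le\pi\|x\|$ and $\sin y\ge y-y^3/6$,
\[
Q_H(x)\ge\Big(\frac{\sin y}y\Big)^2\ge1-\frac{y^2}3\ge1-\frac{(2\pi\kappa H)^2}3
\]
(with $\sin y/y=1$ at $y=0$).

Let $\mu$ be a probability measure on $P$, and let $c$ be the maximum in the theorem. As before, some $i$ has $\mu(A_i(u_n))\ge\frac12$ for infinitely many $n$. For these $n$, if $s,t\in A_i(u_n)$, then $\|u_n(f_i(s)-f_i(t))\|\le2\kappa$, and the pairs $(s,t)$ of this kind have $\mu\times\mu$-mass at least $\frac14$. Expanding $Q_H$ gives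
\begin{align*}
\tfrac14\Big(1-\tfrac{(2\pi\kappa H)^2}3\Big)
&\le\iint Q_H\big(u_n(f_i(s)-f_i(t))\big)\,\mu(ds)\,\mu(dt)\\
&=\sum_{|m|<H}\frac1H\Big(1-\frac{|m|}H\Big)\Big|\int e(m\,u_nf_i)\,d\mu\Big|^2\\
&\le\frac1H+\max_{0<|m|<H}\Big|\int e(m\,u_nf_i)\,d\mu\Big|^2 ,
\end{align*}
because the coefficients of $Q_H$ are nonnegative with sum $Q_H(0)=1$. Letting $n\to\infty$ through these $n$, we obtain $\frac14\big(1-\frac{(2\pi\kappa H)^2}3\big)\le\frac1H+c^2$. Take $H=\lceil\kappa^{-1/2}\rceil$. Then $\kappa H\le\sqrt\kappa+\kappa$ and $1/H\le\sqrt\kappa$ tend to $0$ with $\kappa$; in particular $2\kappa H\le\frac12$ for small $\kappa$. So $c\ge\frac12-\eta$ if $\kappa$ is small enough in terms of $\eta$.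

\emph{Optimality.} Let $P$ be compact with $\varphi(P)$ an $M_0$-set for all $\varphi\in C^1_+$. By \eqref{eq:reform} there are $\varphi_i$-good probability measures $\mu_i$ on $P$, $i=1,2$. Put $\mu=\frac12(\mu_1+\mu_2)$. Then $|\int e(u\varphi_i)\,d\mu|\le\frac12+\frac12|\int e(u\varphi_i)\,d\mu_i|$, so the limsup is at most $\frac12$ for both $i$.
\end{proof}

The argument for nullness shows that the set in Theorem~\ref{thm:explicit} is Lebesgue-null as well, since there $4\kappa=\frac14$.

\begin{proof}[Proof of Theorem \ref{thm:pairs}(a)]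
If $\varphi_2=a\varphi_1+b$, then $a>0$, and $|\int e(u\varphi_2)\,d\mu|=|\int e(au\varphi_1)\,d\mu|$. So a $\varphi_1$-good measure is also $\varphi_2$-good, and by \eqref{eq:reform} no such $P$ exists. Conversely, let $\varphi_2$ be not of this form. Then $\varphi_2'/\varphi_1'$ is not constant. It is a $C^1$ function, so its derivative is nonzero at some point and, by continuity, on a compact interval around that point, where $\varphi_2'/\varphi_1'$ is therefore injective. Theorem~\ref{thm:half} with any $0<\eta<\frac12$ gives the required $P$.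
\end{proof}

The assumption $C^2$ was used only to find an interval on which $\varphi_2'/\varphi_1'$ is injective; a nonconstant continuous ratio need not be injective on any interval. For part (b) we take such a ratio, locally constant off a set that carries no $\varphi_1$-good measure.

\begin{proof}[Proof of Theorem \ref{thm:pairs}(b)]
Let $C$ be the middle-third Cantor set and $g_0$ the Cantor function, equal to $0$ on $(-\infty,0]$ and to $1$ on $[1,\infty)$; it is continuous, and constant on each component of $\mathbb R\setminus C$. Put $\varphi_1(t)=t$ and $\varphi_2(t)=\int_0^t(1+g_0)$. Both functions lie in $C^1_+$, and they are not affinely related, since $\varphi_2'$ is not constant. Let $P$ be compact such that $\varphi(P)$ is an $M_0$-set for all $\varphi\in C^1_+$, and let $\mu$ be a $\varphi_1$-good probability measure on $P$. We show that $P$ carries a measure good for both functions.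

First, $\int e(ut)h(t)\,\mu(dt)\to0$ as $|u|\to\infty$ for every $h\in L^1(\mu)$. This is clear if $h$ is a finite linear combination of functions $e(xt)$, $x\in\mathbb R$. These combinations are dense in $C(P)$ by the Stone--Weierstrass theorem, hence dense in $L^1(\mu)$, and the general case follows by approximation. Consequently, if $\mu(D)>0$ for a Borel set $D$, then $\mu(D)^{-1}\mu|_D$ is again $\varphi_1$-good.

Suppose $\mu(C)>0$. Under the $\varphi_1$-good measure $\mu(C)^{-1}\mu|_C$ the functions $3^nt$ mod $1$ become equidistributed, since the integral of $e(m3^nt)$ tends to $0$ for each integer $m\ne0$. But points $t\in C$ have ternary expansions with digits $0$ and $2$ only, so $3^nt$ mod $1$ never lies in $(\frac13,\frac23)$, a contradiction. So $\mu(C)=0$. As $\mathbb R\setminus C$ has countably many components, one of them, $J$ say, has $\mu(J)>0$. The measure $\mu(J)^{-1}\mu|_J$ is carried by $P$ and is $\varphi_1$-good. On $J$ the function $\varphi_2$ is affine in $\varphi_1$ with positive slope, so the measure is also $\varphi_2$-good.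
\end{proof}

\begin{thebibliography}{9}
\bibitem{menshoff} \emph{On Menshoff's Set of Multiplicity}, \texttt{https://mscand.dk/article/download/11525/9541/30479}.
\end{thebibliography}

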